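\title{The error term in the search for defective edges of a hypergraph}

\begin{abstract}
An unknown set of $d$ edges of a hypergraph $H=(V,E)$, in which no edge contains another, is to be identified by adaptive tests; a test tells whether a chosen set of vertices contains one of the unknown edges. It has been conjectured that the worst-case number of tests is $d\lceil\log_2(|E|/d)\rceil+O(d^{r/\ell})$, where $r$ and $\ell$ are the largest and the smallest size of an edge. We show that for $2\le\ell<r$ the worst-case order of the error term is $d^{(r-\ell+2)/2}$, so that the conjecture fails for all $r>\ell\ge3$. For $r=\ell$ we prove the error bound $O(d\log^2(2d))$. The lower bound is a short construction. The upper bounds rest on a random set of vertices that avoids the defective edges found so far and contains every remaining candidate with sufficient probability.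
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In group testing one looks for $d$ defective items among $n$, and a test tells whether a chosen set of items contains a defective one. In the version studied here the defects are combinations of items, and a test reacts only if the chosen set contains a whole defective combination.

A \emph{hypergraph} $H=(V,E)$ consists of a finite set $V$ of vertices and a nonempty set $E$ of nonempty subsets of $V$, the edges. An integer $d$ with $1\le d\le|E|$ is given, and an unknown set $D\subseteq E$ of $d$ \emph{defective} edges is to be identified. A \emph{test} is a set $X\subseteq V$; it is \emph{positive} if $e\subseteq X$ for some $e\in D$, and \emph{negative} otherwise. Each test may depend on the earlier answers. A search algorithm is therefore a binary tree whose inner nodes are labeled by tests and in which different sets $D$ lead to different leaves. The \emph{complexity} $c(H,d)$ is the least depth of such a tree, that is, the number of tests that the best algorithm uses in the worst case.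

We assume throughout that no edge properly contains another edge, and we call this the \emph{antichain property}. Without it the task can be impossible: if $E=\{\{1\},\{1,2\},\{1,3\}\}$ and $d=2$, then for both $D=\{\{1\},\{1,2\}\}$ and $D=\{\{1\},\{1,3\}\}$ a test is positive exactly when it contains the vertex $1$. With it, the test $X=e$ is positive exactly when $e\in D$, so that $c(H,d)\le|E|$. We say that $H$ has \emph{type} $(r,\ell)$ if it has the antichain property, its largest edge has size $r$ (the \emph{rank}) and its smallest edge has size $\ell$.

A binary tree of depth $s$ has at most $2^s$ leaves, and the number of possible sets $D$ is $\binom{|E|}{d}=\prod_{i=0}^{d-1}\frac{|E|-i}{d-i}\ge(|E|/d)^d$. Hence $c(H,d)\ge d\log_2(|E|/d)$. We measure how far $H$ is from this counting bound by the \emph{excess}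
\[
\Delta(H,d)=c(H,d)-d\left\lceil\log_2\frac{|E|}{d}\right\rceil ,
\]
and we record what counting gives:
\begin{equation}\label{eq:info}
\Delta(H,d)\ge -d .
\end{equation}
The question is how large the excess can be. In rank one it is linear in $d$.

\begin{example}\label{ex:rankone}
Let $r=\ell=1$. Discard the vertices that are not edges, let $n=|E|$ and $k=\lceil\log_2(n/d)\rceil$. Since $n\le d\,2^k$, the $n$ vertices can be split into at most $d$ groups of size at most $2^k$. Test what is left of a group. If the answer is negative, discard the group. If it is positive, halve repeatedly: test one half, and continue with it if it is positive and with the other half if not. After at most $k$ such tests a defective vertex is isolated; remove it and test the rest of the group again. There are at most $d$ negative and at most $d$ positive tests of groups and at most $dk$ halving tests, so $\Delta(H,d)\le 2d$.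
\end{example}

In rank one every set of edges can be tested. In higher rank a test selects all the edges spanned by $X$, and it is useless as soon as $X$ spans a defective edge that is already known. The known defective edges thus restrict the later tests, and this is what can make the excess large. The following results are available; (K2) and (K3) are taken as quoted in \cite{Search}.
\begin{enumerate}
\item[(K1)] For graphs ($r=\ell=2$), Johann \cite{Johann} proves $c(H,d)\le d(\lceil\log_2(|E|/d)\rceil+7)$.
\item[(K2)] For each $r$ there is a constant $c_r>0$ such that $c(H,d)\le d\log_2|E|+c_rd^{r/2}$ for every hypergraph $H$ of rank $r$ and every $d$.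
\item[(K3)] For $3$-uniform hypergraphs ($r=\ell=3$), $c(H,d)=d\lceil\log_2(|E|/d)\rceil+O(d)$. This is the $3$-uniform case of a conjecture of Du and Hwang.
\end{enumerate}
Conjecture 4.2 of \cite{Search} proposes a common generalization: for all integers $1\le\ell\le r$ there is a constant $C=C(r,\ell)$ such that
\begin{equation}\label{eq:conj}
|\Delta(H,d)|\le C\,d^{\,r/\ell}
\end{equation}
for every hypergraph $H=(V,E)$ of type $(r,\ell)$ and every $d$ with $1\le d\le|E|$.

The exponent $r/\ell$ equals $1$ for $\ell=r$, as in Example~\ref{ex:rankone}, (K1) and (K3), and it equals the exponent $r/2$ of (K2) for $\ell=2$. It is also what a natural count suggests. An adversary who wants to waste tests declares $d-1$ edges of size $\ell$ defective and hides the last defective edge among edges of size $r$ that the small ones keep apart. If the small edges form a fixed proportion of all $\ell$-subsets of a set of $N$ vertices, then $N=O(d^{1/\ell})$, and these vertices carry only $O(d^{r/\ell})$ edges of size $r$. But the small edges need not be spread in this way. If they all contain a common set of $\ell-2$ vertices, they behave like the edges of a graph and can control about $\sqrt d$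 vertices instead of $d^{1/\ell}$. This leads to the exponent
\[
\gamma=\gamma(r,\ell)=\frac{r-\ell+2}{2},
\]
which agrees with $r/\ell$ at $\ell=2$ and at $\ell=r$ and is larger in between:
\begin{equation}\label{eq:gap}
\frac{r-\ell+2}{2}-\frac r\ell=\frac{(r-\ell)(\ell-2)}{2\ell}.
\end{equation}
From now on a \emph{constant} is a positive number that depends only on $r$ and $\ell$, and the constants implied by $O(\cdot)$ are of this kind.

\begin{theorem}\label{thm:lower}
Let $2\le\ell<r$. There are constants $c,d_0>0$ such that for every $d\ge d_0$ there is a hypergraph $H=(V,E)$ of type $(r,\ell)$ with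
\[
c(H,d)\ge d\lceil\log_2(|E|/d)\rceil+c\,d^{(r-\ell+2)/2}.
\]
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $2\le\ell<r$. There is a constant $C$ such that for every hypergraph $H=(V,E)$ of type $(r,\ell)$ and all $1\le d\le|E|$,
\[
\Big|\,c(H,d)-d\lceil\log_2(|E|/d)\rceil\Big|\le C\,d^{(r-\ell+2)/2}.
\]
\end{theorem}

By Theorem~\ref{thm:lower}, the order $d^{(r-\ell+2)/2}$ in Theorem~\ref{thm:upper} cannot be improved. In the uniform case the same method gives the following.

\begin{theorem}\label{thm:uniform}
Let $r=\ell\ge2$. There is a constant $C_r$ such that for every hypergraph $H=(V,E)$ of type $(r,r)$ and all $1\le d\le|E|$,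
\[
\Big|\,c(H,d)-d\lceil\log_2(|E|/d)\rceil\Big|\le C_r\,d\,(\log_2(2d))^2 .
\]
\end{theorem}

\begin{corollary}\label{cor:status}
The conjectured inequality \eqref{eq:conj} holds for $\ell=1$, for $\ell=2$ and for $r=\ell=3$. It fails for all $r>\ell\ge3$.
\end{corollary}

The smallest pair for which the conjecture fails is $(r,\ell)=(4,3)$, where the excess can have order $d^{3/2}$ against the conjectured $d^{4/3}$. The only pairs not settled here are $r=\ell\ge4$, the uniform conjecture of Du and Hwang; for them we have only Theorem~\ref{thm:uniform}. The three theorems are proved without (K1)--(K3), which enter only in the corollary.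

Section~\ref{sec:lower} contains the construction. The upper bounds come from one algorithm. Section~\ref{sec:find} shows that each defective edge can be extracted from a positive test at the cost of $\log_2|E|+O(1)$ tests, so that only negative tests have to be counted. Section~\ref{sec:random} constructs the random set from which good tests are drawn, and Section~\ref{sec:count} counts the negative tests.

\section{Small edges that block the tests}\label{sec:lower}

The mechanism is visible on seven vertices, with $(r,\ell)=(4,3)$ and $d=4$. Take vertices $z,x_1,y_1,x_2,y_2,x_3,y_3$, the three edges $\{z,x_i,y_i\}$, and the eight edges that consist of $z$ and one vertex from each pair $\{x_i,y_i\}$. Suppose we are told that the three small edges are defective, so that only one large defective edge $f$ is unknown. Counting allows three tests for eight candidates. But two different large edges differ in some pair, so their union contains $z,x_i,y_i$ for some $i$. A test that contains two candidates is therefore positive whatever $f$ is. An informative test examines a single candidate, and seven tests are needed in the worst case. To turn this into an asymptotic statement we replace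 the pairs by blocks of size $m$. The number of small edges grows like $m^2$ and the number of candidates like $m^3$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Put $t=r-\ell+2$, so that $t\ge3$ and $\gamma=t/2$. Let $d\ge t+1$, and let $m\ge2$ be the largest integer with $t\binom m2+1\le d$. Take disjoint sets $K,V_1,\dots,V_t$ with $|K|=\ell-2$ and $|V_i|=m$, and let
\begin{align*}
\mathcal A&=\{K\cup\{x,y\}: x,y\in V_i,\ x\ne y,\ 1\le i\le t\},\\
\mathcal F&=\{K\cup\{x_1,\dots,x_t\}: x_i\in V_i \text{ for } 1\le i\le t\}.
\end{align*}
To reach the prescribed value of $d$, let $\mathcal B$ be a family of $d-1-t\binom m2$ sets of size $\ell$ that are disjoint from one another and from $K,V_1,\dots,V_t$. Let $E=\mathcal A\cup\mathcal B\cup\mathcal F$ and let $V$ be the union of all edges. Then $|\mathcal A|+|\mathcal B|=d-1$ and $|\mathcal F|=m^t$. The members of $\mathcal A\cup\mathcal B$ have size $\ell$, and those of $\mathcal F$ have size $\ell-2+t=r$. A member of $\mathcal A$ has two vertices in one block $V_i$, while a member of $\mathcal F$ has one vertex in each block, and the members of $\mathcal B$ meet no other edge. So no small edge lies in a large one, and $H=(V,E)$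 has type $(r,\ell)$.

Consider only the $m^t$ possibilities $D_f=\mathcal A\cup\mathcal B\cup\{f\}$ with $f\in\mathcal F$, and let $X$ be a test. If $X$ contains a member of $\mathcal A\cup\mathcal B$, the answer is positive for every $D_f$. Otherwise the answer for $D_f$ is positive only if $f\subseteq X$. If $K\not\subseteq X$ this happens for no $f$. If $K\subseteq X$, then $|X\cap V_i|\le1$ for all $i$, because $X$ contains no member of $\mathcal A$, and so it happens for at most one $f$. Thus every test has a default answer that is correct for all $D_f$ with at most one exception. Follow the default answers down the tree of any algorithm. After $s$ tests at least $m^t-s$ of the sets $D_f$ are consistent with all answers, and at a leaf at most one is. Hence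
\[
c(H,d)\ge m^t-1 .
\]

It remains to compare this with the main term. By the maximality of $m$ we have $d\le t\binom{m+1}2\le tm^2$, so $m^t\ge(d/t)^{t/2}$. On the other hand $d\ge tm(m-1)/2\ge tm^2/4$, so $m^2\le4d/t\le2d$ and $|E|\le d+(2d)^{t/2}\le2(2d)^{t/2}$. Therefore
\[
d\lceil\log_2(|E|/d)\rceil\le d(\log_2|E|+1)\le d\Big(2+\frac t2\log_2(2d)\Big),
\]
and
\[
\Delta(H,d)\ge (d/t)^{t/2}-1-d\Big(2+\frac t2\log_2(2d)\Big).
\]
Since $t/2\ge3/2$, the right side is at least $\frac12(d/t)^{t/2}$ for all $d\ge d_0$, with $d_0$ depending only on $t$. The theorem follows with $c=\frac12t^{-t/2}$.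
\end{proof}

The hypothesis $\ell\ge2$ is needed to form the kernel $K$, and $r>\ell$ is used in the last step: for $r=\ell$ we have $t=2$, and the bound $m^2-1<2d$ no longer beats the main term.

\section{Reduction to negative tests}\label{sec:find}

Fix a hypergraph $H=(V,E)$ of type $(r,\ell)$ with $\ell\ge 2$, and fix $d$. By \eqref{eq:info}, only upper bounds on $\Delta(H,d)$ remain to be proved.

Our algorithm maintains a \emph{state} $(D',L)$: the set $D'\subseteq D$ of defective edges found so far, and a set $L\subseteq E\setminus D'$ of \emph{live} edges with $D\setminus D'\subseteq L$. Initially $D'=\emptyset$ and $L=E$. When $L=\emptyset$ we have $D=D'$ and the search is over. A set of vertices is \emph{independent} if it contains no member of the current $D'$. By the antichain property every live edge is independent. A \emph{main test} is the test of an independent set $X$, followed by an update of the state. If the answer is negative, all edges contained in $X$ are removed from $L$. If it is positive, $X$ contains a defective edge that is not yet known; we find one by auxiliary tests inside $X$ and move it from $L$ to $D'$.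

The extraction has to be cheap. Locating the vertices of a defective edge one at a time by ordinary binary search would cost up to $r\log_2|X|$ tests, whereas we can afford only $\log_2|E|+O(1)$. The remedy is to weight each possible outcome of a binary search by the number of candidate edges that it leaves, so that the costs of the successive searches telescope.

\begin{lemma}\label{lem:weighted}
Let $w_1,\dots,w_i\ge0$ have sum $w>0$. An unknown index $i^*$ with $w_{i^*}>0$ can be determined by fewer than $\log_2(w/w_{i^*})+2$ questions of the form ``is $i^*\le h$?''.
\end{lemma}

\begin{proof}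
To each $h$ with $w_h>0$ assign the point $s_h=\big(\sum_{g<h}w_g+w_h/2\big)/w\in[0,1)$. For $g<h$ we have $s_h-s_g\ge(w_g+w_h)/(2w)$. So the points increase with $h$, and $s_{i^*}$ is at distance greater than $w_{i^*}/(2w)$ from every other point. Maintain a half-open interval that is known to contain $s_{i^*}$, starting with $[0,1)$. While it contains at least two points, replace it by the half that contains $s_{i^*}$. If one half contains no point, no question is needed. Otherwise let $h$ be the largest index with $s_h$ in the left half; then $s_{i^*}$ lies in the left half exactly when $i^*\le h$. Stop when one point is left. Suppose that $u$ questions precede the last one. When the last question is asked, the interval has length at most $2^{-u}$ and contains $s_{i^*}$ and another point, so $2^{-u}>w_{i^*}/(2w)$. Hence $u+1<\log_2(w/w_{i^*})+2$.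
\end{proof}

\begin{lemma}\label{lem:find}
Let $X$ be an independent set with a positive test. Then an edge of $D\cap L$ contained in $X$ can be found with at most $\log_2|E|+2r$ further tests.
\end{lemma}

\begin{proof}
Let $\mathcal C=\{e\in L:e\subseteq X\}$. Since $X$ is independent, every defective edge contained in $X$ belongs to $D\setminus D'\subseteq L$, hence to $\mathcal C$. Write $X=\{x_1,\dots,x_n\}$ and $X_i=\{x_1,\dots,x_i\}$. We determine the vertices of a defective edge in decreasing order of index. We maintain a pair $(P,i)$ with $P\subseteq X\setminus X_i$ such that
\begin{enumerate}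
\item[(a)] $P\cup X_i$ is known to be positive, and
\item[(b)] every defective edge contained in $P\cup X_i$ contains $P$,
\end{enumerate}
and we let $w$ be the number of $e\in\mathcal C$ with $P\subseteq e\subseteq P\cup X_i$. By (a) and (b), $w\ge1$. The initial pair is $(\emptyset,n)$, with $w=|\mathcal C|$.

If $P\in\mathcal C$, we stop: by (a) and (b) some defective edge contains the edge $P$, and by the antichain property it equals $P$.

Suppose $P\notin\mathcal C$. A defective edge inside $P$ would equal $P$ by (b), so $P$ is negative. Let $i^*\in\{1,\dots,i\}$ be the least index such that $P\cup X_{i^*}$ is positive. The test $P\cup X_h$ answers the question ``is $i^*\le h$?''. For $1\le h\le i$ let $w_h$ be the number of $e\in\mathcal C$ with $P\cup\{x_h\}\subseteq e\subseteq P\cup X_h$. Every edge counted by $w$ differs from $P$ and is counted by $w_h$ for exactly one $h$, the largest index of a vertex of $e\setminus P$; so $\sum_hw_h=w$. A defective edge in $P\cup X_{i^*}$ contains $P$ by (b) and contains $x_{i^*}$ by the minimality of $i^*$. This shows that $w_{i^*}\ge1$ and that the pair $(P\cup\{x_{i^*}\},i^*-1)$ satisfies (a) and (b), with $w_{i^*}$ as its value of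 $w$. By Lemma~\ref{lem:weighted}, passing to this pair costs fewer than $\log_2(w/w_{i^*})+2$ tests.

The set $P$ gains one vertex in each round and always lies in an edge, so there are at most $r$ rounds. The logarithms telescope, the last value of $w$ is at least $1$, and the total is at most $\log_2|\mathcal C|+2r$.
\end{proof}

Each positive main test adds an edge to $D'$, so there are at most $d$ of them, and with their auxiliary tests they cost at most $d(\log_2|E|+2r+1)$. Since $\log_2|E|\le\lceil\log_2(|E|/d)\rceil+\log_2d$, we obtain the reduction on which the rest of the paper rests.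

\begin{proposition}\label{prop:reduction}
If the main tests can be chosen so that $L=\emptyset$ is always reached after at most $N$ negative main tests, then
\[
\Delta(H,d)\le d\log_2d+(2r+1)d+N .
\]
\end{proposition}

Put $M=d^\gamma$. For $\ell<r$ we have $\gamma\ge3/2$, so the first two terms are $O(M)$, and Theorem~\ref{thm:upper} follows once we achieve $N=O(M)$. For $\ell=r$ we have $M=d$; the first two terms are $O(d(\log_2(2d))^2)$, and Theorem~\ref{thm:uniform} follows once $N$ is of this order too.

\section{A random independent set}\label{sec:random}

A negative test is useful if it removes a large share of the live edges. We find such tests by averaging. Let $X$ be a random independent set that contains each member of a family of vertex sets with probability at least $\rho$, and let the members carry nonnegative weights. By linearity of expectation the expected weight of the members contained in $X$ is at least a $\rho$-fraction of the total, so some value of $X$ achieves this fraction. The algorithm tests such a value and remains deterministic. The construction of Section~\ref{sec:lower} shows what $\rho$ we may hope for: when $D'=\mathcal A$, an independent set contains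 at most one of the $m^t$ members of $\mathcal F$, so $\rho\le m^{-t}=O(1/M)$. The aim is to reach this order, and to do better for those edges on which $D'$ has a weak hold.

In this section the state is fixed, so $|D'|\le d$, and $W$ denotes the union of the members of $D'$.

\subsection{The case of graphs}

\begin{example}\label{ex:graph}
Let $r=\ell=2$, so that $D'$ is a graph with at most $d$ edges and $M=d$. Call a vertex heavy if its degree in $D'$ is at least $\sqrt d$; the degrees sum to at most $2d$, so there are at most $2\sqrt d$ heavy vertices. Choose $k\in\{0,1,2\}$ uniformly and then a uniformly random set $S$ of $k$ heavy vertices; if there is no such set, or if $S\in D'$, let $X=V\setminus W$. Otherwise put each vertex of $W\setminus S$ into a set $R$ independently with probability $1/(4\sqrt d)$, and obtain $X$ from $S\cup R\cup(V\setminus W)$ by deleting every vertex of $R$ that has a $D'$-neighbor in $S\cup R$. An edge of $D'$ inside $S\cup R$ has an end in $R$, which is deleted, so $X$ is independent.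

Let $f\notin D'$ be a pair with exactly $k$ heavy vertices. With probability at least $\frac13(2\sqrt d)^{-k}$ the set $S$ consists of these, and then with probability at least $(4\sqrt d)^{-(2-k)}$ the other vertices of $f$ lie in $R\cup(V\setminus W)$. Given this, a vertex $v\in f\setminus S$ is deleted only if one of its neighbors lies in $R$. There are fewer than $\sqrt d$ neighbors, all outside $f$, so this has probability less than $\frac14$. Hence $f$ survives with probability at least $\frac12$, and $\Pr[f\subseteq X]\ge\frac16(4\sqrt d)^{-2}=1/(96d)$.
\end{example}

There are two ways to get a vertex into $X$: \emph{guess} it, if it is heavy, or \emph{sample} it, if it is not. At the threshold $\sqrt d$ both cost the same factor $d^{-1/2}$, which we call a \emph{unit}. For an edge of size $r$ this would give $r$ units, while our budget $1/M$ allows only $r-(\ell-2)$. Two refinements recover the missing $\ell-2$ units. First, we guess heavy \emph{sets}, such as the kernel $K$, rather than heavy vertices. Second, if $f$ contains no set that is heavy at the threshold $\sqrt d$, we lower the threshold in steps of a factor $2$ until a heavy set appears, and we sample faster in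 return.

\subsection{Heavy sets and levels}

Put
\[
A=\lfloor\tfrac12\log_2d\rfloor,\qquad q_a=2^{-a}\sqrt d\quad(0\le a\le A),
\]
so that $2^A\le\sqrt d<2^{A+1}$ and $q_0>q_1>\dots>q_A\ge1$. For a nonempty set $U\subseteq V$ and $j\ge1$ let $\deg_j(U)$ be the number of $e\in D'$ with $U\subseteq e$ and $|e|=|U|+j$. We call $U$ \emph{$a$-heavy with witness $j$} if $\deg_j(U)\ge q_a^{\,j}$, and we let $\mathcal H_{a,j}$ be the family of these sets; $U$ is \emph{$a$-heavy} if it has some witness. The threshold is chosen for the following reason. If $U$ is already present and every other vertex is sampled with probability $\varepsilon/q_a$, then the expected number of edges of $D'$ that are completed from $U$ by $j$ sampled vertices is $\varepsilon^j\deg_j(U)/q_a^{\,j}$, which is below $\varepsilon^j$ exactly when $U\notin\mathcal H_{a,j}$.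

Let $f\subseteq V$ with $1\le|f|\le r$. The \emph{level} $\lambda_f(v)$ of a vertex $v\in f$ is the least $a\in\{0,\dots,A\}$ for which there is an $a$-heavy set $U$ with $v\in U\subseteq f$, and $\lambda_f(v)=A+1$ if there is no such $a$. The \emph{total level} of $f$ is $\Lambda(f)=\sum_{v\in f}\lambda_f(v)$. A low level means that $D'$ has a strong hold on the vertex.

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(a)] If $U\in\mathcal H_{a,j}$, then $U\subseteq W$, $1\le j\le r$ and $|U|+j\ge\ell$.
\item[(b)] $|\mathcal H_{a,j}|\le2^rd\,q_a^{-j}=2^r\,d^{\,1-j/2}\,2^{aj}$.
\item[(c)] If $v\in T\subseteq f$ and $\lambda_f(v)\ge1$, then $\deg_j(T)<q_{\lambda_f(v)-1}^{\,j}$ for all $j\ge1$.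
\item[(d)] If $v\in f\setminus W$, then $\lambda_f(v)=A+1$.
\item[(e)] When $D'$ grows, $\lambda_f(v)$ and $\Lambda(f)$ do not increase.
\end{enumerate}
\end{lemma}

\begin{proof}
If $U\in\mathcal H_{a,j}$, then $U$ lies in an edge of $D'$ of size $|U|+j$, and this size is between $\ell$ and $r$. This gives (a), and (d) follows. For (b), count pairs $(U,e)$ with $U\in\mathcal H_{a,j}$ and $U\subseteq e\in D'$: there are at least $|\mathcal H_{a,j}|\,q_a^{\,j}$ and at most $2^rd$ of them. Part (c) restates that $T$ is not $(\lambda_f(v)-1)$-heavy. Part (e) holds because the numbers $\deg_j(U)$ do not decrease when $D'$ grows, while the thresholds depend only on $d$.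
\end{proof}

By (b), guessing a member of $\mathcal H_{0,j}$ costs $d^{-(2-j)/2}$ up to a constant, that is, $2-j$ units. The next lemma says that guessing a family of such sets is cheaper by $\ell-2$ units than sampling the vertices of their union. The inequality $|U|+j\ge\ell$, used here and once more in Proposition~\ref{prop:prob}, is the only way in which the smallest edge size enters the upper bound. Call a family of nonempty sets a \emph{minimal cover} of $S$ if its union is $S$ and no proper subfamily has union $S$. Every family with union $S\neq\emptyset$ contains a minimal cover, and each member of a minimal cover contains a vertex that lies in no other member, so a minimal cover has at most $|S|$ members.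

\begin{lemma}\label{lem:cover}
Let $U_1,\dots,U_n$ with $n\ge1$ be a minimal cover of $S$, and let $j_i\ge1$ satisfy $|U_i|+j_i\ge\ell$. Then $\sum_{i=1}^n(2-j_i)\le|S|-(\ell-2)$.
\end{lemma}

\begin{proof}
Each $U_i$ with $i\ge2$ contains a vertex in none of the other sets, so $|S|\ge|U_1|+n-1\ge\ell-j_1+n-1$. Since $2-j_i\le1$, we have $\sum_i(2-j_i)\le(2-j_1)+(n-1)\le|S|-\ell+2$.
\end{proof}

To see what the higher levels give, let $(r,\ell)=(4,3)$, so that $M=d^{3/2}$, let $|f|=4$, and let $a\ge1$ be the first level at which $f$ contains a heavy set $U$. No subset of $f$ is $(a-1)$-heavy, so the vertices of $f\setminus U$ may be sampled at a rate of order $1/q_{a-1}$, that is, of order $2^a/\sqrt d$. If $U$ is a single vertex with witness $2$, then guessing it costs $4^{-a}$ by Lemma~\ref{lem:levels}(b) and sampling the other three vertices costs $8^ad^{-3/2}$. If $U$ is a pair with witness $1$, the costs are $2^{-a}d^{-1/2}$ and $4^ad^{-1}$. In both cases the product is $2^a/M$ up to a constant. In general the surplus is $2^{a(r-\ell)}$. The random set has to serve all $f$ at once, so the level $a$ must be guessed as well. For $r>\ell$ part of the surplus pays for this guess;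 for $r=\ell$ there is no surplus, and the guess costs a factor $1/A$.

\subsection{The construction}

Put $\varepsilon=2^{-r-1}r^{-2}$ and $\kappa=1-2^{-1/2}$. If $A\ge1$, define a probability distribution $(\theta_\alpha)$ on $\{1,\dots,A\}$ by letting $\theta_\alpha$ be proportional to $2^{-\alpha/2}$ if $\ell<r$, and $\theta_\alpha=1/A$ if $\ell=r$. Since $\sum_{\alpha\ge1}2^{-\alpha/2}=1/(\sqrt2-1)$, we have $\theta_\alpha\ge(\sqrt2-1)2^{-\alpha/2}$ in the first case. The random set $X$ is produced in three steps.

\medskip\noindent\emph{Step 1: guess a starting level $\alpha$ and a seed $S\subseteq W$.} Choose one of three modes, each with probability $\frac13$.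
\begin{enumerate}
\item[(I)] Let $\alpha=1$. Choose $n\in\{1,\dots,r\}$, then $j_1,\dots,j_n\in\{1,\dots,r\}$, then $U_i\in\mathcal H_{0,j_i}$ for each $i$, all uniformly and independently. Let $S=U_1\cup\dots\cup U_n$.
\item[(II)] Choose $\alpha\in\{1,\dots,A\}$ with probability $\theta_\alpha$, then $j\in\{1,\dots,r\}$ and then $S\in\mathcal H_{\alpha,j}$ uniformly.
\item[(III)] Let $\alpha=A+1$ and $S=\emptyset$.
\end{enumerate}
If a choice has to be made from an empty set, or if $S$ is not independent, let $X=V\setminus W$ and stop.

\medskip\noindent\emph{Step 2: sample.} Independently for each $u\in W\setminus S$, choose $\mu(u)\in\{\alpha,\dots,A+1\}$ with probability proportional to $2^{-(\mu(u)-\alpha)/2}$, and then put $u$ into $R$ with probability $\varepsilon/q_{\mu(u)-1}$. This makes sense because $0\le\mu(u)-1\le A$ and $q_{\mu(u)-1}\ge1$. Since $\sum_{\beta\ge0}2^{-\beta/2}=1/\kappa$, the value $\mu(u)=\alpha+\beta$ has probability at least $\kappa2^{-\beta/2}$.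

\medskip\noindent\emph{Step 3: delete.} For every $e\in D'$ with $e\subseteq S\cup R$, mark the vertices of $e\setminus S$ at which $\mu$ attains its maximum over $e\setminus S$; this set is nonempty because $S$ is independent. Let $X$ consist of $S$, the unmarked vertices of $R$, and $V\setminus W$.

\medskip
An edge of $D'$ contained in $X$ would lie in $W$, hence in $S\cup R$, and would have lost a marked vertex. So every value of $X$ is independent and contains $V\setminus W$. In particular
\begin{equation}\label{eq:trace}
f\subseteq X\quad\text{if and only if}\quad f\cap W\subseteq X .
\end{equation}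

The number $\mu(u)$ is a guess of the level of $u$ in the set $f$ that we want to capture. A vertex of level $\lambda\ge1$ can be sampled at rate $\varepsilon/q_{\lambda-1}$ by Lemma~\ref{lem:levels}(c). Raising the level by one doubles the rate and lowers the probability of the correct guess only by $2^{-1/2}$, so high levels are rewarded. A vertex of level $0$ may lie only in sets whose degrees are far above every threshold; this is why mode (I) guesses all such vertices, whereas mode (II) guesses only one heavy set. Finally, Step 3 deletes the vertices of largest $\mu$ so that a vertex $v$ is endangered only by vertices sampled at a rate not above its own, which is the rate that Lemma~\ref{lem:levels}(c) controls.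

\subsection{The probability of containing a given set}

Write $p(f)=\Pr[f\subseteq X]$.

\begin{lemma}\label{lem:seed}
Let $f$ be independent with $1\le|f|\le r$ and write $\lambda=\lambda_f$. Let $S\subseteq f$ and $1\le\alpha\le A+1$ be such that $\lambda(v)\ge\alpha$ for all $v\in f\setminus S$, and let $\pi$ be the probability that Step~1 produces $(\alpha,S)$. Then
\[
p(f)\ge\frac12\Big(\frac{\kappa\varepsilon}{2}\Big)^{r}\,\pi\prod_{v\in f\setminus S}2^{(\lambda(v)+\alpha)/2}\,d^{-1/2}.
\]
\end{lemma}

\begin{proof}
Condition on Step 1 producing $(\alpha,S)$. The seed $S\subseteq f$ is independent, so Steps 2 and 3 are carried out. Let $G$ be the event that $\mu(v)=\lambda(v)$ and $v\in R$ for all $v\in(f\cap W)\setminus S$. For such a vertex $v$,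
\[
\Pr[\mu(v)=\lambda(v),\ v\in R]\ge\kappa\,2^{-(\lambda(v)-\alpha)/2}\cdot\varepsilon\,\frac{2^{\lambda(v)-1}}{\sqrt d}=\frac{\kappa\varepsilon}2\,2^{(\lambda(v)+\alpha)/2}d^{-1/2}.
\]
For $v\in f\setminus W$ nothing is required, and the right side is at most $\frac{\kappa\varepsilon}{2}\,2^{A+1}d^{-1/2}\le\kappa\varepsilon\le1$. So $\Pr[G]$ is at least the product of the right sides over all $v\in f\setminus S$, of which there are at most $r$. It remains to show that $\Pr[f\not\subseteq X\mid G]\le\frac12$.

Suppose that $G$ holds and $f\not\subseteq X$. Then some $v\in(f\cap W)\setminus S$ is marked because of some $e\in D'$ with $v\in e\subseteq S\cup R$. Let $T=e\cap f$ and $j=|e\setminus f|$. We have $v\in T$, and $j\ge1$ because $f$ is independent. A vertex $u\in e\setminus f$ lies outside $S$, so $u\in R$, and $\mu(u)\le\mu(v)=\lambda(v)$ by the marking rule. For a fixed $u\in W\setminus f$, the event that $\mu(u)\le\lambda(v)$ and $u\in R$ has probability at most $\varepsilon/q_{\lambda(v)-1}$, since $\varepsilon/q_{\mu-1}$ increases with $\mu$. These events are independent of one another and of $G$. Fix $v$, $T$ and $j$. As $\lambda(v)\ge\alpha\ge1$, Lemma~\ref{lem:levels}(c)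 shows that fewer than $q_{\lambda(v)-1}^{\,j}$ edges $e\in D'$ have $e\cap f=T$ and $|e\setminus f|=j$. So the probability that one of them causes $v$ to be marked is at most $q_{\lambda(v)-1}^{\,j}(\varepsilon/q_{\lambda(v)-1})^j=\varepsilon^j\le\varepsilon$. There are at most $r\cdot2^r\cdot r$ triples $(v,T,j)$, and $r^22^r\varepsilon=\frac12$.
\end{proof}

\begin{proposition}\label{prop:prob}
Put $\delta=1/(2r)$. There is a constant $c_1>0$ such that in every state and for every independent set $f$ with $1\le|f|\le r$,
\[
p(f)\ge\frac{c_1}{M}\,2^{\delta\Lambda(f)}\quad\text{if }\ell<r,\qquad p(f)\ge\frac{c_1}{d\log_2(2d)}\quad\text{if }\ell=r .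
\]
\end{proposition}

\begin{proof}
Let $s=|f|$, $\lambda=\lambda_f$ and $\lambda^*=\min_{v\in f}\lambda(v)$. We apply Lemma~\ref{lem:seed} with a pair $(\alpha,S)$ that depends on $\lambda^*$. The letter $c$ denotes constants that may change from line to line.

\emph{Case $\lambda^*=0$.} Let $\alpha=1$ and let $S\ne\emptyset$ be the set of vertices of level $0$, which is the union of the $0$-heavy subsets of $f$. Among these choose a minimal cover $U_1,\dots,U_n$ of $S$, with witnesses $j_1,\dots,j_n$; here $n\le r$. Mode (I) produces these sets with probability at least $\frac13r^{-1-n}\prod_i|\mathcal H_{0,j_i}|^{-1}$, so $\pi\ge c\prod_id^{-(2-j_i)/2}$ by Lemma~\ref{lem:levels}(b). All $v\in f\setminus S$ have $\lambda(v)\ge1$, and $\sum_{v\in f\setminus S}\lambda(v)=\Lambda(f)$. Lemma~\ref{lem:seed} gives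
\[
p(f)\ge c\,2^{\Lambda(f)/2}\,d^{-x/2},\qquad x=\sum_{i}(2-j_i)+s-|S| .
\]
By Lemmas~\ref{lem:levels}(a) and \ref{lem:cover}, $x\le s-\ell+2\le2\gamma$. Hence $p(f)\ge c\,2^{\Lambda(f)/2}/M$, which implies both claims, since $\delta\le\frac12$, and since $M=d$ and $\log_2(2d)\ge1$ when $\ell=r$.

\emph{Case $1\le\lambda^*\le A$.} Let $\alpha=\lambda^*$ and let $S\subseteq f$ be $\alpha$-heavy with witness $j$. The vertices of $S$ have level at most $\alpha$, hence exactly $\alpha$. Let $B=\sum_{v\in f\setminus S}(\lambda(v)-\alpha)\ge0$, so that $\Lambda(f)=s\alpha+B\le r\alpha+B$. Mode (II) gives $\pi\ge\frac1{3r}\theta_\alpha|\mathcal H_{\alpha,j}|^{-1}\ge c\,\theta_\alpha d^{\,j/2-1}2^{-\alpha j}$, and Lemma~\ref{lem:seed} gives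
\[
p(f)\ge c\,\theta_\alpha\,d^{\,j/2-1}\,2^{-\alpha j}\cdot d^{-(s-|S|)/2}\,2^{\alpha(s-|S|)+B/2}.
\]
Multiply by $M=d^{(r-\ell+2)/2}$. The powers of $d$ combine to $d^{\eta/2}$ with
\[
\eta=(r-\ell+2)+(j-2)-(s-|S|)=(r-s)+(|S|+j-\ell),
\]
and $\eta\ge0$ by Lemma~\ref{lem:levels}(a). Since $2^\alpha\le\sqrt d$, we have $d^{\eta/2}\ge2^{\alpha\eta}$, and $\eta-j+s-|S|=r-\ell$. Therefore
\[
M\,p(f)\ge c\,\theta_\alpha\,2^{\alpha(r-\ell)+B/2}.
\]
If $\ell<r$, then $\theta_\alpha2^{\alpha(r-\ell)}\ge c\,2^{\alpha(r-\ell-1/2)}\ge c\,2^{\alpha/2}$, so $Mp(f)\ge c\,2^{(\alpha+B)/2}\ge c\,2^{(r\alpha+B)/(2r)}\ge c\,2^{\delta\Lambda(f)}$. If $\ell=r$, then $d\,p(f)\ge c/A\ge c/\log_2(2d)$.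

\emph{Case $\lambda^*=A+1$.} Let $\alpha=A+1$ and $S=\emptyset$, so $\pi\ge\frac13$ by mode (III). Every factor in Lemma~\ref{lem:seed} equals $2^{A+1}d^{-1/2}>1$, so $p(f)\ge c$. This settles $\ell=r$. For $\ell<r$ note that $\Lambda(f)\le r(A+1)$, so $2^{\delta\Lambda(f)}\le2^{(A+1)/2}\le\sqrt2\,d^{1/4}\le\sqrt2\,M$.
\end{proof}

\subsection{Sets of low total level are few}

Proposition~\ref{prop:prob} is weakest for sets of low total level. Such sets are unions of heavy sets, and so they can be counted.

\begin{lemma}\label{lem:few}
There is a constant $C_2\ge1$ such that in every state and for every integer $k\ge0$, the number of sets $f$ with $1\le|f|\le r$, $\Lambda(f)\le k$ and $\lambda_f(v)\le A$ for all $v\in f$ is at most $C_2M\,2^{(r+1)k}$.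
\end{lemma}

\begin{proof}
Given $f$, choose for each $v\in f$ a $\lambda_f(v)$-heavy set $U_v$ with $v\in U_v\subseteq f$. These sets have union $f$, so they contain a minimal cover $U_{v_1},\dots,U_{v_n}$ of $f$ with distinct $v_i$ and $n\le r$. Let $a_i=\lambda_f(v_i)$ and let $j_i$ be a witness for $U_{v_i}$ at level $a_i$. Then $\sum_ia_i\le\Lambda(f)\le k$, and $\sum_i(1-j_i/2)\le(|f|-\ell+2)/2\le\gamma$ by Lemma~\ref{lem:cover}. The cover determines $f$. For fixed $n$, $(a_i)$, $(j_i)$ with these two properties, the number of possible covers is at most
\[
\prod_{i=1}^n|\mathcal H_{a_i,j_i}|\le\prod_{i=1}^n2^rd^{\,1-j_i/2}\,2^{a_ij_i}\le2^{r^2}M\,2^{rk}.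
\]
The number of choices of $n$, $(a_i)$, $(j_i)$ is at most $r\,(k+1)^r\,r^r$, and $(k+1)^r2^{-k}$ is bounded by a constant.
\end{proof}

The factor $M$ is attained by the construction of Section~\ref{sec:lower}. For $D'=\mathcal A$ and $x\in V_i$ we have $\deg_1(K\cup\{x\})=m-1\ge\frac12\sqrt{d/t}$, so for large $d$ all vertices of each of the $m^t\ge(d/t)^\gamma$ members of $\mathcal F$ have level at most $\lceil\log_2(2\sqrt t)\rceil$.

\section{Counting the negative tests}\label{sec:count}

\subsection{Removing the edges of high level}

If every negative test removes a $\rho$-fraction of the live edges, the search ends after about $\rho^{-1}\ln|E|$ negative tests. This is not good enough, because $|E|$ is not bounded in terms of $d$. By \eqref{eq:trace}, however, only the traces $f\cap W$ of the live edges matter, and at the start there is a single trace, the empty set. The new difficulty is that $W$ grows after a positive test, and one trace may then split into as many as $2^r$ traces. We therefore give a trace $\tau$ the weight $(rd)^{-|\tau|}$: the split then raises the total weight only by a factor $\exp(1/d)$, and no weight is smaller than $(rd)^{-r}$.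

\begin{lemma}\label{lem:stageone}
Let $k_0\ge0$ be an integer, and call a live edge $f$ \emph{high} if $\Lambda(f)\ge k_0$. Let $\rho>0$ be such that $p(f)\ge\rho$ for every high edge $f$ in every state. Then, from the initial state, main tests can be chosen so that a state without high edges is reached after at most $1+\rho^{-1}(1+r\ln(rd))$ negative main tests.
\end{lemma}

\begin{proof}
Let $\mathcal T=\{f\cap W:f\text{ high}\}$ and $\Omega=\sum_{\tau\in\mathcal T}(rd)^{-|\tau|}$. As long as $\mathcal T\ne\emptyset$, proceed as follows. By \eqref{eq:trace}, $\Pr[\tau\subseteq X]\ge\rho$ for every $\tau\in\mathcal T$. By averaging there is an independent set $X\supseteq V\setminus W$ such that the traces contained in $X$ have total weight at least $\rho\,\Omega$. Test it.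

If the answer is negative, $W$ and all levels stay the same. Every live edge whose trace lies in $X$ is itself contained in $X$ and is removed from $L$. So these traces disappear from $\mathcal T$, and $\Omega$ is multiplied by at most $1-\rho\le\exp(-\rho)$.

If the answer is positive, an edge $e$ moves to $D'$ and $W$ is replaced by $W\cup e$. An edge $f$ that is high afterwards was high before, by Lemma~\ref{lem:levels}(e), and its new trace is $\tau\cup\sigma$, where $\tau$ is its old trace and $\sigma\subseteq e\setminus W$. So $\Omega$ is multiplied by at most
\[
\sum_{\sigma\subseteq e\setminus W}(rd)^{-|\sigma|}\le\Big(1+\frac1{rd}\Big)^r\le\exp(1/d).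
\]
The at most $d$ positive answers together contribute a factor of at most $\exp(1)$.

Initially $W=\emptyset$, so $\mathcal T\subseteq\{\emptyset\}$ and $\Omega\le1$. Just before the $N$th negative test $\mathcal T$ is nonempty, so $(rd)^{-r}\le\Omega\le\exp(1-\rho(N-1))$. Taking logarithms gives $N-1\le\rho^{-1}(1+r\ln(rd))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
Take $k_0=0$, so that every live edge is high, and $\rho=c_1/(d\log_2(2d))$, as Proposition~\ref{prop:prob} permits because live edges are independent. By Lemma~\ref{lem:stageone} we reach $L=\emptyset$ after at most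
\[
1+c_1^{-1}d\log_2(2d)\,(1+r\ln(rd))=O\big(d(\log_2(2d))^2\big)
\]
negative main tests. Proposition~\ref{prop:reduction} and \eqref{eq:info} complete the proof.
\end{proof}

\subsection{Removing the edges of low level}

For $\ell<r$ the same choice $k_0=0$, with $\rho=c_1/M$, gives $O(M\log(2d))$ negative tests, one logarithm too many. The factor $2^{\delta\Lambda(f)}$ in Proposition~\ref{prop:prob} removes it. For edges of total level above a suitable multiple of $\log\log d$ this factor exceeds $\log d$, so Lemma~\ref{lem:stageone} disposes of them in $O(M)$ negative tests. The remaining edges are treated one total level $k$ at a time. There are at most $C_2M2^{(r+1)k}$ of them, so $O(1+k)$ halvings, each costing $O(M2^{-\delta k})$ negative tests, bring their number down to $M2^{-k}$. Shrinking further by fractions would cost another factor $\log M$; instead we test the last $M2^{-k}$ edges one by one.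

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By \eqref{eq:info} and Proposition~\ref{prop:reduction} it suffices to reach $L=\emptyset$ with $O(M)$ negative main tests. Let
\[
k_1=\lceil\delta^{-1}\log_2\log_2(4d)\rceil,\qquad k_0=\min\{k_1,A+1\}.
\]
Since $A=\lfloor\frac12\log_2d\rfloor$, there is a constant $d_1$ such that $k_0=k_1$ for all $d\ge d_1$.

\emph{Stage I.} Apply Lemma~\ref{lem:stageone} with this $k_0$ and $\rho=c_12^{\delta k_0}/M$. If $d\ge d_1$, then $\rho\ge c_1\log_2(4d)/M$, and the number of negative tests is at most
\[
1+\frac{M}{c_1}\cdot\frac{1+r\ln(rd)}{\log_2(4d)}=O(M).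
\]
If $d<d_1$, it is at most $1+c_1^{-1}M(1+r\ln(rd_1))$, which is again $O(M)$. After Stage I every live edge $f$ satisfies $\Lambda(f)\le k_0-1\le A$, and by Lemma~\ref{lem:levels}(e) this remains true. In particular $\lambda_f(v)\le A$ for all $v\in f$, so that Lemma~\ref{lem:few} applies to the live edges from now on.

\emph{Stage II.} For $k=k_0-1,k_0-2,\dots,0$ we perform a round $k$, at whose start all live edges have total level at most $k$ and at whose end they have total level at most $k-1$. Let $L_k$ be the set of live edges of total level exactly $k$ in the current state. At the start of the round $|L_k|\le C_2M2^{(r+1)k}$ by Lemma~\ref{lem:few}. During the round no edge enters $L_k$, because $L$ only shrinks, total levels do not increase, and none exceeds $k$.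

While $|L_k|>M2^{-k}$, use Proposition~\ref{prop:prob} and averaging to find an independent set $X$ that contains at least $\rho_k|L_k|$ members of $L_k$, where $\rho_k=c_12^{\delta k}/M$, and perform the main test $X$. A negative answer multiplies $|L_k|$ by at most $\exp(-\rho_k)$, and a positive answer does not increase it. Just before the $N$th negative answer,
\[
M2^{-k}<|L_k|\le C_2M2^{(r+1)k}\exp(-\rho_k(N-1)),
\]
so $N\le1+\rho_k^{-1}(\ln C_2+(r+2)k\ln2)$.

Once $|L_k|\le M2^{-k}$, repeatedly pick $f\in L_k$ and perform the main test $X=f$. By the antichain property the only edge contained in $f$ is $f$, so $f$ leaves $L$ whatever the answer. After at most $M2^{-k}$ such tests $L_k=\emptyset$, and the round ends.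

After round $0$ we have $L=\emptyset$, since total levels are nonnegative. The number of negative tests in Stage II is at most
\[
k_0+\frac{M}{c_1}\sum_{k\ge0}2^{-\delta k}\big(\ln C_2+(r+2)k\big)+M\sum_{k\ge0}2^{-k}.
\]
Both series converge to constants, and $k_0\le A+1\le1+\frac12\log_2d=O(M)$. So Stage II also uses $O(M)$ negative tests.
\end{proof}

\begin{remark}
The hypothesis $\ell<r$ was used twice: it makes the term $d\log_2d$ of Proposition~\ref{prop:reduction} negligible, and it provides the surplus $2^{\alpha(r-\ell)}$ in Proposition~\ref{prop:prob}. For $\ell=r$ the method loses a logarithm in three places: in the term $d\log_2d$, in the guess of the starting level $\alpha$, and in Lemma~\ref{lem:stageone}. The last two losses multiply, which explains the square in Theorem~\ref{thm:uniform}.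
\end{remark}

\section{The status of the conjectured inequality}\label{sec:status}

\begin{proof}[Proof of Corollary~\ref{cor:status}]
Let $r>\ell\ge3$. For the hypergraphs of Theorem~\ref{thm:lower} we have $\Delta(H,d)/d^{r/\ell}\ge c\,d^{\gamma-r/\ell}$, and the exponent is positive by \eqref{eq:gap}. So the ratio is unbounded as $d\to\infty$, and no constant $C(r,\ell)$ satisfies \eqref{eq:conj}.

In the remaining cases $\Delta(H,d)\ge-d\ge-d^{r/\ell}$ by \eqref{eq:info}, and an upper bound is needed.
\begin{itemize}
\item If $r=\ell=1$, then $\Delta(H,d)\le2d$ by Example~\ref{ex:rankone}.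
\item If $\ell=1$ and $r\ge2$, then (K2) gives $\Delta(H,d)\le d\log_2d+c_rd^{r/2}\le d^2+c_rd^{r/2}\le(1+c_r)d^r$.
\item If $r=\ell=2$, then $\Delta(H,d)\le7d$ by (K1).
\item If $\ell=2<r$, then $\gamma=r/2=r/\ell$, and \eqref{eq:conj} is Theorem~\ref{thm:upper}.
\item If $r=\ell=3$, then \eqref{eq:conj} is (K3).
\end{itemize}
This covers all pairs named in the corollary.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Johann}
P.~Johann, \emph{A group testing problem for graphs with several defective edges}, Discrete Appl. Math. 117 (2002) 99--108.

\bibitem{Search}
\emph{Searching For Many Defective Edges In Hypergraphs},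
\texttt{https://publications.\allowbreak rwth-aachen.de/\allowbreak record/\allowbreak 229036/\allowbreak files/\allowbreak 4740.pdf}

\end{thebibliography}
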